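
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{A discrete $\{\pm1\}$ spectrum in $(1,2)$ forces a Perron number}


\begin{abstract}
For real $q$ let $A(q)$ be the set of values at $q$ of all polynomials with
coefficients in $\{-1,+1\}$. We prove that if $q\in(1,2)$ and $A(q)$ has no
accumulation point in $\mathbb R$, then $q$ is a Perron number; it is enough
that $A(q)$ has finitely many points in one explicit interval. The proof views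
a field embedding as a function on this finite set and studies the pairs of
points whose distance it stretches most. We also show that the interval $(1,2)$
cannot be enlarged beyond $(1,2]$, that the converse fails, and, using a theorem
of Feng, that for $1<q\le\sqrt2$ discreteness holds exactly for the Pisot numbers.
\end{abstract}

\section{The question and the answer}

For a real number $q$ put
\[
A(q)=\bigl\{\epsilon_nq^n+\epsilon_{n-1}q^{n-1}+\dots+\epsilon_1q+\epsilon_0
\;:\; n\ge0,\ \epsilon_i\in\{-1,+1\}\bigr\}.
\]
We call a polynomial with all coefficients $\pm1$ a \emph{$\pm1$ polynomial}, so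
$A(q)$ is the set of values of $\pm1$ polynomials at $q$. It is called
\emph{discrete} if it has no accumulation point in $\mathbb R$, that is, if every
bounded interval contains only finitely many of its points.

For $1<q<2$ discreteness is a strong demand. There are $2^{n+1}$ $\pm1$
polynomials of degree $n$, and their values at $q$ lie in an interval of length
$2(q^{n+1}-1)/(q-1)$, which grows more slowly than $2^{n+1}$. So the values are
crowded, and if only finitely many points are to lie in each bounded interval,
we expect many polynomials to take the same value. A single coincidence already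
makes $q$ a root of a nonzero integer polynomial. Discreteness should therefore be an
arithmetic property of $q$, and one asks which one.

Recall that a \emph{Pisot number} is a real algebraic integer $q>1$ all of whose
other Galois conjugates have modulus less than $1$, and a \emph{Perron number} is
a real algebraic integer $q>1$ all of whose other Galois conjugates have modulus
strictly less than $q$. Pisot numbers in $(1,2)$ have discrete spectra: if $x=P(q)$
with a $\pm1$ polynomial $P$, then the other conjugates $P(q')$ of $x$ are bounded by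
$1/(1-|q'|)$, and there are only finitely many algebraic integers of bounded degree
all of whose conjugates lie in a given bounded set (Lemma~\ref{lem:pisot}). When
some conjugate $q'$ is large, a small value $P(q)$ may well come with a huge
conjugate $P(q')$, and this finiteness argument is no longer available. So one
guesses that discreteness limits the size of the conjugates. The following question
is taken from \cite{thesis}: \emph{if $q\in(1,2)$ and $A(q)$ is discrete, must $q$ be
a Perron number?} The answer is yes. Put
\[
c=\frac1{q-1},\qquad I=[-c,c].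
\]

\begin{theorem}\label{thm:main}
Let $q\in(1,2)$ and suppose that $A(q)\cap I$ is finite; in particular, this holds
if $A(q)$ is discrete. Then $q$ is a Perron number.
\end{theorem}

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(a)] Theorem~\ref{thm:main} also holds for $q=2$, and the range $(1,2]$
cannot be enlarged: $A(q)$ is discrete for every real $q>2$, including
transcendental $q$.
\item[(b)] If $q\in(1,2)$ and $A(q)$ is discrete, then the norm $N(q)$, the product
of all conjugates of $q$ (including $q$ itself), satisfies $|N(q)|\in\{1,2\}$. Hence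
the root $q\in(1,2)$ of $x^3-x-3$ is a Perron number for which $A(q)$ is not
discrete.
\item[(c)] For $q\in(1,\sqrt2]$, the set $A(q)$ is discrete if and only if $q$ is a
Pisot number.
\end{enumerate}
\end{theorem}

Only part (c) uses a cited result, Feng's theorem \cite{feng}. The proof of
Theorem~\ref{thm:main} has two halves of different character. To show
$|q'|\le q$ for each conjugate $q'$, we use an extremal argument on a finite set.
To exclude $|q'|=q$ for $q'\ne q$, we first squeeze more out of that extremal
argument: it gives an exponent $n$ with $q'^n=q^n\le2$. Then we build a power series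
with coefficients $\pm1$ that vanishes at $1/q$ but not at $1/q'$, and show that this
is incompatible with finiteness. Each half has a small example that can be worked by
hand, and we begin with those.

\section{The window $I$ and two examples}\label{sec:window}

Unless said otherwise, $q\in(1,2)$ and $\lambda=1/q$. Let
\[
S=\bigl(A(q)\cup\{0\}\bigr)\cap I .
\]
The point $0$ is added on purpose; we will see in Section~\ref{sec:weak} what it is
good for. Note that
\begin{equation}\label{eq:c}
qc-1=c,\qquad c>1,
\end{equation}
the second because $q<2$.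

\begin{lemma}\label{lem:window}
\begin{enumerate}
\item[(a)] $S=-S$ and $0,\pm1\in S$. If $x\in S$ and $x\ge0$, then $qx-1\in S$; if
$x\in S$ and $x\le0$, then $qx+1\in S$.
\item[(b)] If $|x|>c$, then $|qx\pm1|-c\ge q(|x|-c)>0$ for both signs.
\end{enumerate}
\end{lemma}

\begin{proof}
If $x\in A(q)\cup\{0\}$ then $qx\pm1\in A(q)$: we have multiplied a polynomial by
the variable and appended a constant term $\pm1$, and for $x=0$ we get the constant
polynomials $\pm1$. Both $A(q)$ and $I$ are symmetric about $0$, and $\pm1\in I$
since $c>1$. If $0\le x\le c$, then $-1\le qx-1\le qc-1=c$ by \eqref{eq:c}, so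
$qx-1\in[-1,c]\subset I$. The case $x\le0$ is the mirror image. For (b),
$|qx\pm1|-c\ge q|x|-1-c=q|x|-qc$.
\end{proof}

We call the map in (a) a \emph{step}: it sends $x\ge0$ to $qx-1$ and $x\le0$ to
$qx+1$, and at $x=0$ both are allowed. This is where $q<2$ enters. For $q>2$ we have
$c<1$; the first moves $0\mapsto\pm1$ already leave $I$, so by (b) (which does not use
$q<2$) $S=\{0\}$ and the finiteness of $S$ says nothing about $q$.

Every element of $A(q)$ arises from $0$ by finitely many maps $x\mapsto qx\pm1$
(Horner's scheme). By (b), a sequence of such maps that leaves $I$ never returns.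
So \emph{$S$ is exactly the set of points that can be reached from $0$ without
leaving $I$.}

\begin{remark}\label{rem:equiv}
The hypothesis of Theorem~\ref{thm:main} is in fact equivalent to discreteness. If
$S$ is finite, then only finitely many points $qx\pm1$ with $x\in S$ lie outside
$I$. There are such points, since $A(q)$ is unbounded, and the amounts by which they
exceed $c$ in modulus have a minimum $\delta>0$. By (b), $k$ maps later this excess
is at least $q^k\delta$. Hence the points of $A(q)$ in $[-R,R]$ lie in $S$ or are
reached within a number of maps after leaving $I$ that is bounded in terms of $q$,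
$\delta$ and $R$; there are finitely many of them.
\end{remark}

\begin{example}[The golden ratio: stretching]\label{ex:golden}
Let $q=\varphi=\frac{1+\sqrt5}2$, so $\varphi^2=\varphi+1$ and
$c=1/(\varphi-1)=\varphi$. Start at $0$. It leads to $\pm1$. From $1$ we get
$\varphi-1\in I$ and $\varphi+1\notin I$. From $\varphi-1=1/\varphi$ we get $0$ and
$2\notin I$. By symmetry
\[
S=\{-1,\;-(\varphi-1),\;0,\;\varphi-1,\;1\}.
\]
The conjugate of $\varphi$ is $\varphi'=1-\varphi=-1/\varphi$. Let $\sigma$ be the
conjugation of $\mathbb Q(\sqrt5)$. Then
\[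
\sigma(0)=0,\qquad \sigma(\varphi-1)=-\varphi,\qquad \sigma(1)=1 .
\]
For neighboring points of $S$ compare the differences before and after $\sigma$. The
quotients are
\[
\frac{\sigma(\varphi-1)-\sigma(0)}{(\varphi-1)-0}=-\varphi^2,\qquad
\frac{\sigma(1)-\sigma(\varphi-1)}{1-(\varphi-1)}=\frac{1+\varphi}{2-\varphi}
=\varphi^4,
\]
since $2-\varphi=\varphi^{-2}$. Now apply the step $x\mapsto\varphi x-1$ to both
points of a pair:
\[
(\varphi-1,\,1)\ \longmapsto\ (0,\,\varphi-1)\ \longmapsto\ (-1,\,0),
\]
with quotients $\varphi^4$, $-\varphi^2$, $1$. Each step has multiplied the quotient by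
$\varphi'/\varphi=-\varphi^{-2}$. This is no accident: a step with the \emph{same} sign
at both points multiplies differences by $q$, and their conjugates by $q'$. Here the
quotients shrink in modulus. If $|q'|$ were larger than $q$, they would grow, so a step
applied to a pair with the largest quotient would give a pair with a still larger one.
In a finite set, where a largest quotient exists, this is a contradiction. That is the
idea of the first half. The point to settle is that such a step requires both points to
lie on the same side of $0$.
\end{example}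

\begin{example}[$\sqrt2$: a tie, broken by digits]\label{ex:sqrt2}
For $q=\sqrt2$ the conjugate $q'=-\sqrt2$ satisfies $|q'|=q$, so quotients neither
shrink nor grow and a new idea is needed. We have $\lambda=1/\sqrt2$ and
$\lambda^2=\frac12$. Every $t\in[-2,2]$ can be written as
$\sum_{k\ge0}\eta_k2^{-k}$ with $\eta_k=\pm1$: take a binary expansion
$\sum_{k\ge0} b_k2^{-k}$ of $(t+2)/2\in[0,2]$ and put $\eta_k=2b_k-1$. So we may choose
digits $\epsilon_i=\pm1$ with
\[
\sum_k\epsilon_{2k}2^{-k}=\lambda,\qquad \sum_k\epsilon_{2k+1}2^{-k}=-1 .
\]
Then $\sum_i\epsilon_i\lambda^i=\lambda+\lambda\cdot(-1)=0$, whereas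
$\sum_i\epsilon_i(-\lambda)^i=\lambda-\lambda\cdot(-1)=\sqrt2$. Consider
$X_N=\sum_{i\le N}\epsilon_iq^{N-i}\in A(q)$, and let $\sigma$ be the conjugation of
$\mathbb Q(\sqrt2)$. The first equation gives
$X_N=-q^N\sum_{i>N}\epsilon_i\lambda^i$, so $|X_N|\le\sum_{k\ge1}\lambda^k=c$. The
second gives $q'^{-N}\sigma(X_N)=\sum_{i\le N}\epsilon_i(-\lambda)^i\to\sqrt2$, so
$|\sigma(X_N)|\to\infty$. Hence the $X_N$ take infinitely many values in $I$, and
$A(\sqrt2)$ is not discrete.

The construction needed two things: $q'^2=q^2$, so that the sums over the even digits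
and over the odd digits are the same for $q$ and $q'$, and only the prefactor $\lambda$
or $-\lambda$ of the odd sum differs; and $q^2\le2$, so that the even digits alone, and
the odd digits alone, can produce every number of an interval. In general, the second
half of the proof must \emph{find} an exponent $n$ with $q'^n=q^n\le2$.
\end{example}

\section{No conjugate is larger than $q$}\label{sec:weak}

From here to the end of Section~\ref{sec:strict} we assume that $S$ is finite, as in
Theorem~\ref{thm:main}.

\begin{lemma}\label{lem:integer}
There are integers $0\le i<j$ and monic $\pm1$ polynomials $P_i$, $P_j$ of degrees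
$i$, $j$ such that $P_j-P_i$ vanishes at $q$. In particular $q$ is an algebraic
integer.
\end{lemma}

\begin{proof}
Start at $x_0=1\in S$ and take steps, $x_{k+1}=qx_k\mp1$. All $x_k$ lie in $S$ by
Lemma~\ref{lem:window}(a), and $x_k=P_k(q)$ with a monic $\pm1$ polynomial $P_k$ of
degree $k$. As $S$ is finite, $x_i=x_j$ for some $i<j$. The polynomial $P_j-P_i$ has
integer coefficients and is monic, because $\deg P_i<\deg P_j$.
\end{proof}

Fix a conjugate $q'\ne q$ and let $\sigma:\mathbb Q(q)\to\mathbb C$ be the field
embedding with $\sigma(q)=q'$. It is injective, odd, fixes $0$, and satisfies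
$\sigma(qx\pm1)=q'\sigma(x)\pm1$. Put
\[
\omega=\frac{q'}q\ne1,\qquad
\Delta(x,y)=\frac{\sigma(y)-\sigma(x)}{y-x}\quad(x,y\in S,\ x<y),\qquad
L=\max_{x<y}|\Delta(x,y)| .
\]
We call $\Delta(x,y)$ the \emph{slope} of the pair. The maximum exists since $S$ is
finite, and $L>0$ since $\sigma$ is injective. A pair is \emph{maximal} if
$|\Delta(x,y)|=L$. A pair is \emph{one-sided} if $x,y\ge0$ or $x,y\le0$. Pairs that
are not one-sided \emph{straddle} $0$: $x<0<y$. A one-sided pair can take a step
with the same sign at both points: $-1$ if $x,y\ge0$, and $+1$ if $x,y\le0$. By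
Lemma~\ref{lem:window}(a) the new pair lies in $S$ again, and its slope is
\begin{equation}\label{eq:step}
\Delta(qx\mp1,qy\mp1)=\frac{q'(\sigma(y)-\sigma(x))}{q(y-x)}=\omega\,\Delta(x,y).
\end{equation}

A straddling pair cannot take such a step. The way around this is to
subdivide it at $0$; slopes behave well under subdivision because they average.

\begin{lemma}[Averaging]\label{lem:avg}
Let $x<z<y$ be in $S$ and let $(x,y)$ be maximal. Then
$\Delta(x,z)=\Delta(z,y)=\Delta(x,y)$. In particular $(x,z)$ and $(z,y)$ are maximal.
\end{lemma}

\begin{proof}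
Let $a=\Delta(x,z)$, $b=\Delta(z,y)$, $D=\Delta(x,y)$, $\alpha=\frac{z-x}{y-x}$ and
$\beta=\frac{y-z}{y-x}$. Then $\alpha,\beta>0$, $\alpha+\beta=1$ and
$D=\alpha a+\beta b$, so
\[
L^2=|D|^2=\alpha\,\mathrm{Re}(a\overline D)+\beta\,\mathrm{Re}(b\overline D).
\]
Since $|a|,|b|\le L=|D|$, both real parts are at most $L^2$, hence both equal $L^2$.
Then $|a-D|^2=|a|^2+|D|^2-2L^2\le0$, so $a=D$, and in the same way $b=D$.
\end{proof}

\begin{proposition}\label{prop:weak}
$|q'|\le q$.
\end{proposition}

\begin{proof}
Take a maximal pair. If it straddles $0$, subdivide it at $0\in S$; by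
Lemma~\ref{lem:avg} both parts are maximal. So there is a one-sided maximal pair. By
\eqref{eq:step} a step turns it into a pair in $S$ whose slope has modulus
$|\omega|L$, and this is at most $L$. Hence $|\omega|\le1$.
\end{proof}

\section{No conjugate ties with $q$}\label{sec:strict}

It remains to exclude $|q'|=q$, that is, $|\omega|=1$. In this case \eqref{eq:step}
only says that maximal pairs stay maximal, which by itself is no contradiction. But it
gives us many maximal pairs, and each step turns the direction of the slope by
$\omega$, while Lemma~\ref{lem:avg} keeps directions rigid. Playing these against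
each other yields the exponent $n$ that Example~\ref{ex:sqrt2} asked for.

\begin{proposition}\label{prop:root}
If $|q'|=q$, then there is an integer $n\ge2$ with $\omega^n=1$ and $q^n\le2$.
\end{proposition}

\begin{proof}
A step on a one-sided maximal pair gives a maximal pair by \eqref{eq:step} and
multiplies its length $y-x$ by $q>1$. Lengths in $S$ are at most $2c$. So from any
maximal pair, repeated steps lead after finitely many of them to a maximal pair that
straddles $0$. For a straddling maximal pair $(x,y)$, Lemma~\ref{lem:avg} with $z=0$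
gives
\begin{equation}\label{eq:straddle}
\Delta(0,y)=\Delta(x,0)=\Delta(x,y),\qquad \Delta(0,-x)=\Delta(x,0),
\end{equation}
the last because $\sigma$ is odd; so $(0,y)$ and $(0,-x)$ are maximal. In
particular, there are maximal pairs of the form $(0,y)$. Let $y^*$ be the largest
$y\in S$ with $y>0$ and $(0,y)$ maximal, and put $D=\Delta(0,y^*)$. By
Lemma~\ref{lem:avg},
\begin{equation}\label{eq:rigid}
\Delta(0,s)=D\qquad\text{for all } s\in S,\ 0<s\le y^* .
\end{equation}

Now start from the one-sided pair $(x_0,y_0)=(0,y^*)$ and take steps until, for the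
first time, the pair $(x_n,y_n)$ straddles $0$. Then $n\ge1$, the pair is maximal, and
\[
y_n-x_n=q^ny^*,\qquad \Delta(x_n,y_n)=\omega^nD .
\]
By \eqref{eq:straddle}, $(0,y_n)$ and $(0,-x_n)$ are maximal, so $y_n\le y^*$ and
$-x_n\le y^*$ by the choice of $y^*$. Adding these gives $q^ny^*\le2y^*$, that is,
$q^n\le2$. Moreover \eqref{eq:straddle} gives $\Delta(0,y_n)=\omega^nD$, while
\eqref{eq:rigid} gives $\Delta(0,y_n)=D$. Since $|D|=L\ne0$, we get $\omega^n=1$.
Finally $n\ge2$, because $\omega\ne1$.
\end{proof}

What is left is to carry out the construction of Example~\ref{ex:sqrt2} with residue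
classes modulo $n$ in place of even and odd. Its two ingredients are worth isolating,
since Section~\ref{sec:pisot} uses them again.

\begin{lemma}[Covering]\label{lem:cover}
Let $\mu\in[\frac12,1)$ and $r=\frac1{1-\mu}$. Every real $t$ with $|t|\le r$ has
the form $t=\sum_{k\ge0}\eta_k\mu^k$ with $\eta_k\in\{\pm1\}$.
\end{lemma}

\begin{proof}
Let $\eta_0=1$ if $t\ge0$ and $\eta_0=-1$ otherwise. Since $r\ge2$,
\[
|t-\eta_0|=\bigl||t|-1\bigr|\le\max(1,r-1)=r-1=\mu r ,
\]
so $(t-\eta_0)/\mu$ again lies in $[-r,r]$. Repeat with this number to find $\eta_1$,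
and so on. After $K$ digits the remainder is at most $\mu^Kr$ in modulus, which tends
to $0$.
\end{proof}

The condition $\mu\ge\frac12$ is needed: for $0<\mu<\frac12$, whatever follows
$\eta_0$ contributes at most $\mu/(1-\mu)<1$ in modulus, so $0$ is not of this form.

\begin{lemma}[Vanishing series]\label{lem:series}
Let $\epsilon_i\in\{\pm1\}$ $(i\ge0)$ satisfy $\sum_{i\ge0}\epsilon_i\lambda^i=0$.
\begin{enumerate}
\item[(a)] $X_N=\sum_{i=0}^N\epsilon_iq^{N-i}$ lies in $S$ for every $N\ge0$.
\item[(b)] If $S$ is finite and $q'$ is a conjugate of $q$ with $|q'|>1$, then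
$\sum_{i\ge0}\epsilon_iq'^{-i}=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Clearly $X_N\in A(q)$. By assumption $X_N=-q^N\sum_{i>N}\epsilon_i\lambda^i$, so
$|X_N|\le\sum_{k\ge1}\lambda^k=\frac1{q-1}=c$. This proves (a). For (b), let $\sigma$
be the embedding of $\mathbb Q(q)$ with $\sigma(q)=q'$. Then
\[
\sum_{i=0}^N\epsilon_iq'^{-i}=q'^{-N}\sigma(X_N),
\]
where $\sigma(X_N)$ takes finitely many values by (a) and $q'^{-N}\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:integer}, $q$ is an algebraic integer. Let $q'\ne q$ be a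
conjugate. By Proposition~\ref{prop:weak}, $|q'|\le q$. Suppose $|q'|=q$, and take
$n\ge2$ from Proposition~\ref{prop:root}. Put $\mu=\lambda^n=q^{-n}\in[\frac12,1)$.
The numbers $\lambda$, $-1$ and $0$ have modulus at most $1$, which is less than
$\frac1{1-\mu}$. So by Lemma~\ref{lem:cover} we can choose $\epsilon_i\in\{\pm1\}$,
separately on each residue class modulo $n$, with
\[
\sum_{k\ge0}\epsilon_{nk}\mu^k=\lambda,\qquad
\sum_{k\ge0}\epsilon_{nk+1}\mu^k=-1,\qquad
\sum_{k\ge0}\epsilon_{nk+j}\mu^k=0\quad(2\le j<n).
\]
For every $z\in\mathbb C$ with $z^n=\mu$, summing class by class gives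
\[
\sum_{i\ge0}\epsilon_iz^i=\sum_{j=0}^{n-1}z^j\sum_{k\ge0}\epsilon_{nk+j}\mu^k
=\lambda-z .
\]
We may take $z=\lambda$, and the series vanishes there. We may also take $z=1/q'$,
since $q'^n=\omega^nq^n=q^n$; the value there is $\lambda-1/q'\ne0$. As
$|q'|=q>1$, this contradicts Lemma~\ref{lem:series}(b). Hence $|q'|<q$ for every
conjugate $q'\ne q$, and $q$ is a Perron number.
\end{proof}

\section{The range of $q$, and the converse}\label{sec:range}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(a)]
The integer $2$ has no other conjugates, so it is a Perron number. Let $q>2$ and let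
$P$ be a $\pm1$ polynomial of degree $n$. Comparing the leading term with all the
others,
\[
|P(q)|\ge q^n-\sum_{i=0}^{n-1}q^i=q^n-\frac{q^n-1}{q-1}\ge q^n\,\frac{q-2}{q-1},
\]
which tends to infinity with $n$. Since there are finitely many $\pm1$ polynomials
of each degree, every bounded interval contains finitely many points of $A(q)$. No
arithmetic property of $q$ was used, and every interval $(2,2+\varepsilon)$ with
$\varepsilon>0$ contains transcendental numbers, which are not Perron numbers.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]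
Since $A(q)$ is discrete, $S$ is finite and Lemma~\ref{lem:integer} applies: $q$ is a
root of $F=P_j-P_i$, a monic polynomial whose coefficients, being differences of
numbers in $\{0,\pm1\}$, lie in $\{0,\pm1,\pm2\}$. Divide $F$ by the largest power of
$x$ dividing it. The quotient $G$ is monic, vanishes at $q\ne0$, and has constant term
$G(0)\in\{\pm1,\pm2\}$. By Gauss's lemma the minimal polynomial $g$ of $q$ has integer
coefficients and divides $G$ in $\mathbb Z[x]$. So $g(0)=\pm N(q)$ divides $G(0)$, and
$|N(q)|\in\{1,2\}$.

Now let $f=x^3-x-3$. Its values at $1,-1,3,-3$ are $-3,-3,21,-27$, so it has no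
rational root and is irreducible. The discriminant of $x^3+ax+b$ is $-4a^3-27b^2$;
here it is $4-243<0$, so $f$ has one real root $q$ and a pair of complex conjugate
roots. From $f(\frac53)=-\frac1{27}<0<3=f(2)$ we get $q\in(\frac53,2)$. The product
of the three roots is $3$, so the complex roots have squared modulus
$3/q<\frac95<\frac{25}9<q^2$. Thus $q$ is a Perron number. Its norm is $3$, so $A(q)$
is not discrete.
\end{proof}

\section{The classification for $q\le\sqrt2$}\label{sec:pisot}

One direction is classical and holds on all of $(1,2)$.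

\begin{lemma}\label{lem:pisot}
If $q\in(1,2)$ is a Pisot number, then $A(q)$ is discrete.
\end{lemma}

\begin{proof}
Let $d$ be the degree of $q$, let $q_2,\dots,q_d$ be its other conjugates, and let
$\sigma_j$ be the embedding of $\mathbb Q(q)$ with $\sigma_j(q)=q_j$. If $x\in A(q)$
and $|x|\le R$, then $x$ is an algebraic integer in $\mathbb Q(q)$ and
$|\sigma_j(x)|\le\sum_{i\ge0}|q_j|^i=\frac1{1-|q_j|}$. So the polynomial
$(T-x)\prod_{j=2}^d(T-\sigma_j(x))$ in $T$ has integer coefficients bounded in terms of
$R$ and $q$. There are finitely many such polynomials, hence finitely many such $x$.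
\end{proof}

For the converse we show that discreteness of $A(q)$ prevents a related set in base
$q^2$ from being dense. Feng's theorem then makes $q^2$ a Pisot number, and
Theorem~\ref{thm:main} allows us to pass from $q^2$ to $q$. For $p>1$ and an integer
$m\ge1$ let
\[
Y_m(p)=\Bigl\{\sum_{i=0}^n\delta_ip^i\;:\;n\ge0,\ \delta_i\in\{0,\pm1,\dots,\pm m\}
\Bigr\}.
\]

\begin{theorem}[Feng \cite{feng}]\label{thm:feng}
For $p>1$ and an integer $m\ge1$, the set $Y_m(p)$ is dense in $\mathbb R$ if and
only if $p<m+1$ and $p$ is not a Pisot number.
\end{theorem}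

Feng's sets have the digit $0$, which $A(q)$ lacks. When $q^2<2$ we can produce it
in base $p=q^2$ by subtracting two elements of $S$: write $2\delta=E-E'$ with
$E,E'\in\{\pm1\}$, taking $E=E'$ when $\delta=0$. We use the even powers of $q$ for
the digits $E$ and $E'$, and the odd powers for digits common to both elements,
chosen to bring both elements into the window.

\begin{proposition}\label{prop:Y}
Let $1<q<\sqrt2$ and suppose that $S$ is finite. With $p=q^2$, the set
$Y_1(p)\cap\bigl[-\frac1{p-1},\frac1{p-1}\bigr]$ is finite.
\end{proposition}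

\begin{proof}
Put $\mu=\lambda^2=1/p\in(\frac12,1)$. We show that $2w\in S-S$ for every $w$ in the
set; as $S-S$ is finite, this suffices. Write $w=\sum_{i=0}^n\delta_ip^{n-i}$ with
$\delta_i\in\{0,\pm1\}$.

\emph{Extending $\delta$ to a vanishing series.} Since
$|w|\le\frac1{p-1}=\frac\mu{1-\mu}$, Lemma~\ref{lem:cover} applied to $-w/\mu$ gives
$\delta_{n+k}\in\{\pm1\}$ $(k\ge1)$ with $\sum_{k\ge1}\delta_{n+k}\mu^k=-w$. As
$\sum_{i\le n}\delta_i\mu^i=\mu^nw$, we get
\[
\sum_{i\ge0}\delta_i\mu^i=\mu^nw-\mu^nw=0 .
\]

\emph{Digits on even powers.} Let $s_i=0$ if $\delta_i\ne0$. On the finitely many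
indices $i$ with $\delta_i=0$ let $s_i=\pm1$ with alternating signs, in increasing
order of $i$. Then $E_i=s_i+\delta_i$ and $E_i'=s_i-\delta_i$ lie in $\{\pm1\}$ and,
by the previous paragraph,
\[
\sum_{i\ge0}E_i\mu^i=\sum_{i\ge0}E'_i\mu^i=t,\qquad t=\sum_{i\ge0}s_i\mu^i .
\]
The signs alternate in order to keep $t$ small: an alternating sum of decreasing
positive terms, each at most $1$, has modulus at most $1$, so $|t|\le1$ (and $t=0$ if
no $\delta_i$ vanishes).

\emph{Digits on odd powers.} Since $q^2-1<1<q$, we have
$|t/\lambda|\le q<\frac{q^2}{q^2-1}=\frac1{1-\mu}$. So Lemma~\ref{lem:cover} gives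
$o_i\in\{\pm1\}$ with $\sum_{i\ge0}o_i\mu^i=-t/\lambda$. Put
\[
\epsilon_{2i}=E_i,\qquad \epsilon'_{2i}=E_i',\qquad
\epsilon_{2i+1}=\epsilon'_{2i+1}=o_i .
\]
Then $\sum_i\epsilon_i\lambda^i=\sum_i\epsilon'_i\lambda^i
=t+\lambda\cdot(-t/\lambda)=0$. By Lemma~\ref{lem:series}(a) with $N=2n$, the numbers
$X=\sum_{i\le2n}\epsilon_iq^{2n-i}$ and $X'=\sum_{i\le2n}\epsilon'_iq^{2n-i}$ lie in
$S$. The odd digits cancel in their difference:
\[
X-X'=\sum_{i=0}^n(E_i-E_i')q^{2n-2i}=2\sum_{i=0}^n\delta_ip^{n-i}=2w. \qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(c)]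
One direction is Lemma~\ref{lem:pisot}. Conversely, let
$1<q\le\sqrt2$ and let $A(q)$ be discrete. By Theorem~\ref{thm:main}, $q$ is a
Perron number, so $q\ne\sqrt2$, whose conjugate $-\sqrt2$ has the same modulus. By
Proposition~\ref{prop:Y}, $Y_1(q^2)$ has finitely many points in an interval of
positive length and is not dense in $\mathbb R$. Since $q^2<2$,
Theorem~\ref{thm:feng} with $m=1$ shows that $q^2$ is a Pisot number.

Let $q'\ne q$ be a conjugate of $q$. Applying the embedding with $q\mapsto q'$ to
$q^2$, we see that $q'^2$ is a conjugate of $q^2$. If $q'^2\ne q^2$, then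
$|q'|^2<1$, because $q^2$ is a Pisot number. If $q'^2=q^2$, then $q'=-q$, which is
impossible because $q$ is a Perron number. So $|q'|<1$ for all $q'\ne q$, and the
algebraic integer $q$ is a Pisot number.
\end{proof}

\begin{thebibliography}{9}

\bibitem{feng}
D.-J. Feng, \emph{On the topology of polynomials with bounded integer coefficients},
J. Eur. Math. Soc. \textbf{18} (2016), 181--193.

\bibitem{thesis}
\emph{Pisot Numbers And The Spectra Of Real Numbers},
\texttt{https://uwaterloo.ca/scholar/sites/ca.scholar/files/}\allowbreak
\texttt{kghare/files/phd.pdf}.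

\end{thebibliography}

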